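# Triangles with few common lower neighbours: the failure of $\omega_2\to(\omega_1,\omega+3)^2$

## 1. A graph on $\omega_2$ that defeats $\omega+3$

**Theorem 1.** If ZFC is consistent, then so is ZFC + $\omega_2\not\to(\omega_1,\omega+3)^2$. More precisely: if $V\models$ ZFC + CH, there is a cardinal-preserving forcing extension of $V$ with a graph $E$ on $\omega_2$ such that

* (i) every uncountable subset of $\omega_2$ contains an edge of $E$;
* (ii) for every triangle $\{\alpha,\beta,\gamma\}$ of $E$, only finitely many $w<\min\{\alpha,\beta,\gamma\}$ are joined to all of $\alpha,\beta,\gamma$.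

Let us unpack this. For ordinals $\kappa,\alpha,\beta$, the relation $\kappa\to(\alpha,\beta)^2$ says: for every coloring $f:[\kappa]^2\to\{0,1\}$ of the unordered pairs from $\kappa$, either there is $X\subseteq\kappa$ of order type $\alpha$ all of whose pairs have color $0$, or there is $Y\subseteq\kappa$ of order type $\beta$ all of whose pairs have color $1$. We read color $1$ as "joined by an edge". A coloring is then a graph on $\kappa$, the set $X$ is an independent set of type $\alpha$, and $Y$ is a clique of type $\beta$.

Order types matter here, not just cardinalities. A clique of type $\omega+3$ is an increasing $\omega$-sequence of points plus three more points on top, all joined to each other. For a small example, cut $\omega_1$ into consecutive blocks of type $\omega$ and join two points exactly when they lie in the same block. Every clique has type at most $\omega$, so there is none of type $\omega+1$. But one point from each block gives an independent set of type $\omega_1$, so this graph is no counterexample to $\omega_1\to(\omega_1,\omega+1)^2$.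

The graph of Theorem 1 refutes $\omega_2\to(\omega_1,\omega+3)^2$. By (i) there is no independent set of type $\omega_1$. Suppose there were a clique of type $\omega+3$. Its top three points form a triangle, and its first $\omega$ points all lie below that triangle and are joined to all three of its points; this contradicts (ii). Since cardinals are preserved, $\omega_1$ and $\omega_2$ mean the same in $V$ and in the extension.

The question answered here comes from "Unsolved And Solved Problems In Set Theory". Galvin's theorem says that ZFC proves $\omega_2\to(\omega_1,\omega+2)^2$, and Galvin mentioned that $\omega+3$ remains open if one does not assume G.C.H. Theorem 1 says that ZFC alone does not prove it. The only assumption is the consistency of ZFC, because Con(ZFC) implies Con(ZFC + CH); and some such assumption is needed, since an inconsistent theory proves everything.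

Two further theorems come later: Theorem 2 (what ZFC does prove) and Theorem 3 (the analogue of Theorem 1 for all regular $\kappa$ with $\kappa^{<\kappa}=\kappa$ and $2^\kappa=\kappa^+$, with $2^\kappa$ large in the extension).

## 2. What ZFC proves: one more point for one more cardinal

We start with the natural attempt to prove the relation. It gives Galvin's theorem, and we shall see exactly where it stops. We use the following textbook facts about a regular uncountable cardinal $\lambda$. Fodor's lemma: if $S\subseteq\lambda$ is stationary and $h(i)<i$ for all $i\in S$, then $h$ is constant on a stationary subset of $S$. Completeness: if a stationary set is divided into fewer than $\lambda$ pieces, one piece is stationary. Also, if $\mu$ is an infinite regular cardinal, then $\{\delta<\mu^+:\mathrm{cf}(\delta)=\mu\}$ is stationary in $\mu^+$.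

For a graph on an ordinal write $N(\delta)=\{\xi<\delta:\xi,\delta\text{ are joined}\}$ for the set of lower neighbours of $\delta$.

**Theorem 2 (ZFC).**
(a) Let $\mu\ge\aleph_0$ be a regular cardinal, $\chi\le\mu^+$ a cardinal, $\alpha$ an ordinal. If $\mu\to(\chi,\alpha)^2$, then $\mu^+\to(\chi,\alpha+1)^2$.
(b) If $\kappa$ is an infinite regular cardinal and $\kappa^{<\kappa}=\kappa$, then $\kappa^+\to(\kappa^+,\kappa+1)^2$.
(c) Consequently $\omega_n\to(\omega_1,\omega+n)^2$ for $1\le n<\omega$ (for $n=2$ this is Galvin's theorem), and $\kappa^{++}\to(\kappa^+,\kappa+2)^2$ whenever $\kappa$ is infinite regular with $\kappa^{<\kappa}=\kappa$. So in the models of Theorems 1 and 3, $\kappa+2$ holds while $\kappa+3$ fails (with $\kappa=\omega$ for Theorem 1).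

**Proof of (a): put one point on top of a large set of lower neighbours.** Take a graph on $\mu^+$ with no independent set of type $\chi$. Suppose first that $N(\delta)$ is bounded in $\delta$ for all $\delta<\mu^+$ with $\mathrm{cf}(\delta)=\mu$. Then Fodor's lemma gives a stationary $S$ and one $\gamma<\mu^+$ with $N(\delta)\subseteq\gamma$ for all $\delta\in S$. If $\delta<\delta'$ are in $S\setminus\gamma$, then $\delta\ge\gamma$, so $\delta\notin N(\delta')$. Hence $S\setminus\gamma$ is independent of type $\mu^+\ge\chi$, a contradiction. So for some $\delta$ of cofinality $\mu$ the set $N(\delta)$ is unbounded in $\delta$, and it contains a subset of type $\mu$. Apply $\mu\to(\chi,\alpha)^2$ to this subset. There is no independent set of type $\chi$, so there is a clique of type $\alpha$ inside $N(\delta)$. Add $\delta$ on top to get a clique of type $\alpha+1$.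

**Proof of (b): freeze a maximal clique.** For each $\delta<\kappa^+$ with $\mathrm{cf}(\delta)=\kappa$ choose $A_\delta\subseteq N(\delta)$ maximal among the cliques contained in $N(\delta)$. If some $|A_\delta|\ge\kappa$, the first $\kappa$ elements of $A_\delta$ together with $\delta$ form a clique of type $\kappa+1$. Otherwise every $A_\delta$ has size less than $\kappa=\mathrm{cf}(\delta)$, so it is bounded in $\delta$. By Fodor there are a stationary set of $\delta$ and one $\gamma$ with $A_\delta\subseteq\gamma$ for these $\delta$. Since $|\gamma|\le\kappa$, there are at most $\kappa^{<\kappa}=\kappa$ subsets of $\gamma$ of size less than $\kappa$, so by completeness $A_\delta=A$ for all $\delta$ in some stationary $S'$. Let $\delta<\delta'$ be in $S'$ and suppose they are joined. Then $A\cup\{\delta\}$ is a clique because $A\subseteq N(\delta)$; it is contained in $N(\delta')$ because $A=A_{\delta'}\subseteq N(\delta')$ and $\delta\in N(\delta')$; and $\delta\notin A$ because $A\subseteq\delta$. This contradicts the maximality of $A_{\delta'}$. So $S'$ is independent of size $\kappa^+$.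

**Proof of (c).** By (b) with $\kappa=\omega$ we have $\omega_1\to(\omega_1,\omega+1)^2$. Apply (a) with $\chi=\omega_1$ and $\mu=\omega_1,\omega_2,\dots$ in turn. Similarly, (b) gives $\kappa^+\to(\kappa^+,\kappa+1)^2$, and (a) with $\mu=\chi=\kappa^+$ gives $\kappa^{++}\to(\kappa^+,\kappa+2)^2$. For the last sentence of (c) one needs that $\kappa$ is regular with $\kappa^{<\kappa}=\kappa$ in the models; this is trivial for $\kappa=\omega$ and is checked in Section 8 for Theorem 3. $\square$

Here is where the method stops. Part (a) buys one point for one cardinal, so to reach $\omega+3$ on $\omega_2$ it needs the input $\omega_1\to(\omega_1,\omega+2)^2$, while (b) supplies only $\omega+1$ on $\omega_1$. Two remarks follow from this.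

First, CH must fail in the model of Theorem 1. For $\kappa=\omega_1$ the condition $\kappa^{<\kappa}=\kappa$ says $\omega_1^{\aleph_0}=\omega_1$, which is CH, and then (b) gives $\omega_2\to(\omega_2,\omega_1+1)^2$ (Erdős–Rado), which is much stronger than $\omega_2\to(\omega_1,\omega+3)^2$. So the construction starts from CH and has to destroy it. By (a), any model of $\omega_2\not\to(\omega_1,\omega+3)^2$ also satisfies $\omega_1\not\to(\omega_1,\omega+2)^2$.

Second, the relation is also not refutable from ZFC + $\neg$CH, given the consistency of PFA. Todorcevic (*Forcing positive partition relations*, Trans. AMS 280 (1983)) showed that PFA implies $\omega_1\to(\omega_1,\alpha)^2$ for all $\alpha<\omega_1$. Taking $\alpha=\omega+2$ in (a), PFA implies $\omega_2\to(\omega_1,\omega+3)^2$, while PFA implies $2^{\aleph_0}=\aleph_2$. This remark is not used below.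

## 3. Finite conditions on $\omega_1$

To build the graph we force with finite pieces of it. We recall the facts used. In a poset, $q\le p$ means that $q$ is the stronger condition. A poset is $\lambda$-c.c. if it has no antichain of size $\lambda$; for regular $\lambda$ such a poset preserves all cardinals $\ge\lambda$. The $\omega_1$-c.c. is called c.c.c. A poset is $\sigma$-closed if every descending $\omega$-sequence has a lower bound; then it adds no new $\omega$-sequences of ground-model elements and preserves $\omega_1$. The $\Delta$-system lemma says that any family $\langle a_\xi:\xi<\omega_1\rangle$ of finite sets has an uncountable subfamily of the form $a_\xi=r\cup b_\xi$, where the $b_\xi$ are pairwise disjoint and disjoint from the root $r$.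

Conditions must promise (ii). The first thing to try is this. Let $\lambda$ be $\omega_1$ or $\omega_2$, and let $P_0(\lambda)$ be the set of finite graphs $p=(a_p,E_p)$, $a_p\in[\lambda]^{<\omega}$, $E_p\subseteq[a_p]^2$. Put $q\le p$ iff $a_p\subseteq a_q$, $E_q\cap[a_p]^2=E_p$, and

* (P2) for every triangle $T$ of $E_p$, no $w\in a_q\setminus a_p$ with $w<\min T$ is $E_q$-joined to all three points of $T$.

In words: once a triangle appears, no new point below it may be joined to all of it. For example, let $p$ be a triangle on $\{5,6,7\}$. We may add the vertex $3$ joined to $5$ and $6$, or the vertex $9$ joined to $5,6,7$, but not the vertex $3$ joined to all of $5,6,7$.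

To get (i) we want this: given conditions $p_\xi$ with distinct points $x_\xi\in a_{p_\xi}$ for $\xi<\omega_1$, some $p_\xi,p_\eta$ have a common extension in which $x_\xi$ and $x_\eta$ are joined. (Section 7 shows in detail how this yields both c.c.c. and (i).) On $\omega_1$ this is easy, and it is worth doing by hand.

Write $a_\xi,E_\xi$ for $a_{p_\xi},E_{p_\xi}$. Thin out to a $\Delta$-system $a_\xi=r\cup b_\xi$ with $E_\xi\cap[r]^2$ constant. The $x_\xi$ are distinct and $r$ is finite, so we may assume $x_\xi\in b_\xi$. All points up to $\max r$ form a countable set, and the $b_\xi$ are disjoint, so all but countably many $b_\xi$ lie entirely above $r$; keep those. Take any $\xi\ne\eta$ and let $q=(a_\xi\cup a_\eta,\ E_\xi\cup E_\eta\cup\{\{x_\xi,x_\eta\}\})$. This graph extends both given graphs without new edges inside $a_\xi$ or inside $a_\eta$, and its only edge between $b_\xi$ and $b_\eta$ is $\{x_\xi,x_\eta\}$. To check $q\le p_\xi$, let $T$ be a triangle of $E_\xi$ and let $w\in b_\eta$ with $w<\min T$ be joined to all of $T$. Since $w$ is above $r$, we get $T\subseteq b_\xi$, so $w$ has three neighbours in $b_\xi$; but it has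 at most one. By symmetry $q\le p_\eta$.

The one fact that made this work is that there are only countably many points below $\max r$. On $\omega_2$ this is false.

## 4. An uncountable antichain on $\omega_2$, and a countable list of permitted points

Here is how $P_0(\omega_2)$ breaks. Fix $\omega_1\le\alpha<\beta<\gamma<\omega_2$. For $w<\omega_1$ let $p_w$ be the complete graph on $\{w,\alpha,\beta,\gamma\}$. If $w\ne w'$ and $q\le p_w,p_{w'}$, then $T=\{\alpha,\beta,\gamma\}$ is a triangle of $p_w$ and $w'\in a_q\setminus a_{p_w}$ lies below $T$ and is joined to all of $T$ in $E_q\supseteq E_{p_{w'}}$. This violates (P2) for $q\le p_w$. So $\{p_w:w<\omega_1\}$ is an uncountable antichain, and the argument for c.c.c. is lost.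

Look at the amalgamation again and ask what can go wrong. Let $q$ be formed as in Section 3, with one new edge $\{x_\xi,x_\eta\}$. Suppose $T$ is a triangle of $E_\xi$ and $w\in b_\eta$ is below $T$ and joined to all of $T$. Since $w$ has at most one neighbour in $b_\xi$, at least two points $\alpha<\beta$ of $T$ lie in $r$. Then $w<\alpha<\beta$ is a triangle of $E_\eta$. So the only trouble comes from points $w\in b_\eta$ that form a triangle with an edge $\{\alpha,\beta\}$ of the root. (This is where we use that $T$ has three points. The same count for an edge in place of $T$ would leave only one point in the root, and by Galvin's theorem the analogue of (ii) for edges cannot hold on $\omega_2$ together with (i).)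

This suggests the repair. Fix in advance, for all $\alpha<\beta<\omega_2$, a countable set $f(\alpha,\beta)\subseteq\alpha$ of permitted points, and require of every condition:

* (P1) whenever $x<\alpha<\beta$ form a triangle of $E_p$, then $x\in f(\alpha,\beta)$.

The union $C$ of the sets $f(\alpha,\beta)$ with $\alpha,\beta\in r$ is countable, so we can thin out until all $b_\xi$ miss $C$, and the trouble disappears. The price is that the new edge $\{x,y\}$, where $x<y$, must itself respect (P1). It creates new triangles $\{x,y,\tau\}$ with $\tau\in r$. Thin out so that each $\tau\in r$ lies below all the points $x_\xi$ or above all of them. Then we need, for suitable $x<y$ chosen from an arbitrary uncountable set of candidates,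
$$\tau\in f(x,y)\ \text{ for all }\tau\in r\text{ below},\qquad x\in f(y,\tau)\ \text{ for all }\tau\in r\text{ above}. \tag{1}$$

So the graph problem has become the problem of finding countable sets $f(\alpha,\beta)$ that are rich enough for (1). On $\omega_1$ one can take $f(\alpha,\beta)=\alpha$, and this is Section 3. On $\omega_2$ a first idea is to choose injections $e_\beta:\beta\to\omega_1$ and put $f(\alpha,\beta)=\{\xi<\alpha:e_\alpha(\xi)\le e_\beta(\alpha)\}$, which is countable. But arbitrary injections will not do. Let $X=\{\omega_1+i:i<\omega_1\}$ and for $x\in X$ let $e_x$ map the countable set $[\omega_1,x)$ injectively into $\omega$, put $e_x(0)=\omega$, and send the other points injectively to ordinals above $\omega$. For $x<y$ in $X$ we get $e_y(x)<\omega=e_x(0)$, so $0\notin f(x,y)$. Thus the first half of (1) fails for $r=\{0\}$ and every pair from $X$. The second half can fail too: let $\tau=\omega_1+\omega_1$, let $e_\tau$ be any injection, and for $y\in X$ choose $e_y$ with all values above $e_\tau(y)$; then $e_y(x)>e_\tau(y)$, so $x\notin f(y,\tau)$ for all $x<y$ in $X$.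

Two things are missing: relations between the values on the three pairs of a triple, and a reason why the values on an uncountable set cannot stay small. In the first example all values $e_y(x)$ with $x<y$ in $X$ are below $\omega$, although $X$ is uncountable. The next section forces a function that cures both defects.

## 5. Forcing a function $\rho$: an increasing family of trees of countable height

For a function $\rho$ on pairs we write $\rho(\alpha,\beta)$ with $\alpha<\beta$.

**Proposition 4.** (CH) There is a $\sigma$-closed, $\omega_2$-c.c. poset $Q$ (so all cardinals are preserved) which adds $\rho:[\omega_2]^2\to\omega_1$ and $\theta:\omega_1\to\omega_1$ such that for $\alpha<\beta<\gamma<\omega_2$ and $\nu<\omega_1$: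

* ($\rho$1) $\rho(\alpha,\gamma)\le\max\{\rho(\alpha,\beta),\rho(\beta,\gamma)\}$;
* ($\rho$2) $\rho(\alpha,\beta)\le\max\{\rho(\alpha,\gamma),\rho(\beta,\gamma)\}$;
* ($\rho$3) $P_\nu(\beta):=\{\xi<\beta:\rho(\xi,\beta)\le\nu\}$ has order type $\le\theta(\nu)$; in particular it is countable.

One way to picture this: for fixed $\nu$ write $\alpha<_\nu\beta$ if $\alpha<\beta$ and $\rho(\alpha,\beta)\le\nu$. By ($\rho$1) this relation is transitive. By ($\rho$2) any two $<_\nu$-predecessors of a point are $<_\nu$-comparable. So $<_\nu$ is a tree order, and $P_\nu(\beta)$ is the set of predecessors of $\beta$. By ($\rho$3) the heights of all points are bounded by the single countable ordinal $\theta(\nu)$. As $\nu$ grows the trees grow, and their union is the full order of $\omega_2$.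

For a small example, on $\omega_1$ instead of $\omega_2$ let $\rho(\alpha,\beta)=\beta$. Then ($\rho$1) says $\gamma\le\max\{\beta,\gamma\}$ and ($\rho$2) says $\beta\le\gamma$, both true for $\alpha<\beta<\gamma$. The set $P_\nu(\beta)$ is $\beta$ if $\beta\le\nu$ and empty otherwise, so ($\rho$3) holds with $\theta(\nu)=\nu$. On $\omega_2$ this formula is not available, since values must be below $\omega_1$. The constant function $0$ satisfies ($\rho$1) and ($\rho$2) but violates ($\rho$3).

*Proof of Proposition 4.* A condition is $p=(a,\rho,\delta,\theta)$ with $a\in[\omega_2]^{\le\omega}$, $\delta<\omega_1$, $\rho:[a]^2\to\delta$, $\theta:\delta\to\omega_1$, such that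

* (Q1) ($\rho$1) and ($\rho$2) hold for all $\alpha<\beta<\gamma$ in $a$;
* (Q2) $\mathrm{otp}\{\alpha\in a\cap\beta:\rho(\alpha,\beta)\le\nu\}\le\theta(\nu)$ for all $\beta\in a$, $\nu<\delta$.

Put $q\le p$ iff $a_p\subseteq a_q$, $\rho_p\subseteq\rho_q$, $\delta_p\le\delta_q$, $\theta_p\subseteq\theta_q$ and

* (Q3) if $\beta\in a_p$, $\alpha\in a_q\setminus a_p$, $\alpha<\beta$, then $\rho_q(\alpha,\beta)\ge\delta_p$.

The point of (Q3) is that $p$ decides $P_\nu(\beta)$ completely for $\beta\in a_p$ and $\nu<\delta_p$: a point added later below $\beta$ receives a value at least $\delta_p$. The condition with $a=\emptyset$ and $\delta=0$ shows that $Q$ is nonempty.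

**Step 1: the order is transitive.** Let $s\le q\le p$, $\beta\in a_p$, $\alpha\in a_s\setminus a_p$, $\alpha<\beta$. If $\alpha\in a_q$, then $\rho_s(\alpha,\beta)=\rho_q(\alpha,\beta)\ge\delta_p$ by (Q3) for $q\le p$. If $\alpha\notin a_q$, then $\rho_s(\alpha,\beta)\ge\delta_q\ge\delta_p$ by (Q3) for $s\le q$. The other clauses are clear.

**Step 2: $Q$ is $\sigma$-closed, so $\omega_1$ is preserved.** Let $(p_n)$ be descending and let $p=(a,\rho,\delta,\theta)$ be the coordinatewise union, with $\delta=\sup_n\delta_{p_n}<\omega_1$. The set $a$ is countable, $\rho$ maps $[a]^2$ into $\delta$, and $\theta$ is defined on $\delta$. (Q1) holds because each triple of $a$ lies in some $a_{p_n}$. For (Q2), let $\beta\in a$ and $\nu<\delta$, and choose $k$ with $\beta\in a_{p_k}$ and $\nu<\delta_{p_k}$. Let $\alpha\in a\cap\beta$ with $\rho(\alpha,\beta)\le\nu$. If $\alpha\notin a_{p_k}$, then $\alpha\in a_{p_m}$ for some $m>k$, and (Q3) for $p_m\le p_k$ gives $\rho(\alpha,\beta)\ge\delta_{p_k}>\nu$, a contradiction. So all such $\alpha$ lie in $a_{p_k}$, and (Q2) for $p_k$ gives the bound. So $p$ is a condition. Finally $p\le p_k$: if $\beta\in a_{p_k}$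 and $\alpha\in a\setminus a_{p_k}$ is below $\beta$, then $\alpha\in a_{p_m}$ for some $m>k$ and $\rho(\alpha,\beta)\ge\delta_{p_k}$ by (Q3) for $p_m\le p_k$.

**Step 3: density, so that $\rho$ and $\theta$ become total.**

First, given $p$ and $\beta\in\omega_2\setminus a_p$, we add $\beta$. Let $a'=a_p\cup\{\beta\}$, let $\rho'$ extend $\rho_p$ with value $\delta_p$ on all pairs containing $\beta$, let $\delta'=\delta_p+1$, and let $\theta'=\theta_p\cup\{(\delta_p,\mathrm{otp}(a'))\}$. For (Q1), consider a triple containing $\beta$. The right side of each inequality is a maximum over two of its three pairs. Only one pair of the triple misses $\beta$, so at least one of the two pairs contains $\beta$, and the right side equals $\delta_p$, which is the largest value of $\rho'$. For (Q2) with $\nu<\delta_p$: no pair containing $\beta$ has value $\le\nu$, so the set for a point of $a_p$ is the old one and the set for $\beta$ is empty. For $\nu=\delta_p$ the set is a subset of $a'$, so its type is at most $\mathrm{otp}(a')$. (Q3) holds because the new point $\beta$ has value $\delta_p$ with all points of $a_p$.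

Second, given $p$ and $\delta_p<\nu<\omega_1$, the tuple $(a_p,\rho_p,\nu,\theta')$, where $\theta'\supseteq\theta_p$ has the constant value $\mathrm{otp}(a_p)$ on $[\delta_p,\nu)$, is a condition that extends $p$: (Q2) for $\nu'\in[\delta_p,\nu)$ concerns subsets of $a_p$, and (Q3) is vacuous.

**Step 4: $Q$ is $\omega_2$-c.c., so cardinals $\ge\omega_2$ are preserved.** Let $p_i=(a_i,\rho_i,\delta_i,\theta_i)$ for $i<\omega_2$ be conditions. We find two that are compatible. If $\mathrm{cf}(i)=\omega_1$, the countable set $a_i\cap i$ is bounded in $i$. By Fodor there are a stationary set of such $i$ and one $\gamma<\omega_2$ with $a_i\cap i\subseteq\gamma$ for these $i$. Now $|\gamma|\le\aleph_1$, and CH gives $\aleph_1^{\aleph_0}=\aleph_1$. So there are at most $\aleph_1$ possibilities for each of the countable set $a_i\cap i$, the ordinal $\delta_i$, the function $\theta_i:\delta_i\to\omega_1$, and the restriction of $\rho_i$ to $[a_i\cap i]^2$. Hence there is $S$ of size $\aleph_2$ on which $a_i\cap i=R$, $\delta_i=\delta$, $\theta_i=\theta$ and $\rho_i\restriction[R]^2$ are constant.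

Pick $i<j$ in $S$ with $a_i\subseteq j$. Then $R\subseteq i$, $a_i\setminus R\subseteq[i,j)$ and $a_j\setminus R\subseteq[j,\omega_2)$. So $R$ lies below $a_i\setminus R$, which lies below $a_j\setminus R$, and $a_i\cap a_j=R$. Let $a=a_i\cup a_j$, let $\rho\supseteq\rho_i\cup\rho_j$ have the value $\delta$ on all cross pairs ($x\in a_i\setminus R$, $y\in a_j\setminus R$), let $\delta'=\delta+1$ and $\theta'=\theta\cup\{(\delta,\mathrm{otp}(a))\}$. The value $\delta$ is the largest value of $\rho$, since $\rho_i$ and $\rho_j$ take values below $\delta$.

(Q1): a triple contained neither in $a_i$ nor in $a_j$ contains some $x\in a_i\setminus R$ and some $y\in a_j\setminus R$. If the third point is $z\in R$, then $z<x<y$, and the pair $\{x,y\}$, being the pair of the two larger points, occurs on the right side of both ($\rho$1) and ($\rho$2); so both right sides equal $\delta$. If the third point is not in $R$, then two of the three pairs are cross pairs. Each right side uses two of the three pairs, hence at least one cross pair, and so equals $\delta$.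

(Q2): for $\nu=\delta$ the set in question is a subset of $a$. Let $\nu<\delta$. If $\beta\in a_i$, then no point of $a_j\setminus R$ is below $\beta$, and the set is the one computed in $p_i$. If $\beta\in a_j\setminus R$, then the points of $a_i\setminus R$ have value $\delta>\nu$ with $\beta$, and the set is the one computed in $p_j$. Since $\theta_i=\theta_j=\theta$, the bound holds.

(Q3): with respect to $p_i$ it is vacuous, since no element of $a_j\setminus a_i$ is below an element of $a_i$. With respect to $p_j$: if $\alpha\in a_i\setminus R$ is below $\beta\in a_j$, then $\beta\notin R$, so the pair is a cross pair with value $\delta=\delta_j$. So the amalgam is a common extension of $p_i$ and $p_j$.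

**Step 5: the generic function.** Let $G$ be $Q$-generic and let $\rho,\theta$ be the unions over $G$. They are total by Step 3. Any triple of $\omega_2$ lies in $a_p$ for some $p\in G$, so ($\rho$1) and ($\rho$2) hold. For ($\rho$3), choose $p\in G$ with $\beta\in a_p$ and $\nu<\delta_p$. If $\alpha\in P_\nu(\beta)$, choose $q\in G$ with $q\le p$ and $\alpha\in a_q$. By (Q3), $\alpha\notin a_p$ would give $\rho(\alpha,\beta)\ge\delta_p>\nu$. So $P_\nu(\beta)\subseteq a_p$, and (Q2) for $p$ gives $\mathrm{otp}\,P_\nu(\beta)\le\theta(\nu)$. $\square$

## 6. Choosing a good pair from an uncountable set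

From now on we work in $V_1=V[G]$ with $\rho$ and $\theta$ fixed. For $\alpha<\beta<\omega_2$ put
$$f(\alpha,\beta)=\{\xi<\alpha:\rho(\xi,\alpha)\le\rho(\alpha,\beta)\}=P_{\rho(\alpha,\beta)}(\alpha), \tag{2}$$
a countable set by ($\rho$3). So $\xi$ is permitted below $\alpha<\beta$ if the value of $\xi$ with $\alpha$ is no larger than the value of $\alpha$ with $\beta$. For $\rho(\alpha,\beta)=\beta$ on $\omega_1$ this gives $f(\alpha,\beta)=\alpha$, the choice of Section 3. The next lemma is exactly requirement (1).

**Lemma 5.** Let $X\subseteq\omega_2$ be uncountable and let $r^-,r^+\subseteq\omega_2$ be finite with $\tau<x$ for $\tau\in r^-,x\in X$, and $x<\tau$ for $x\in X,\tau\in r^+$. Then there are $x<y$ in $X$ such that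

* (R1) $\tau\in f(x,y)$ for all $\tau\in r^-$;
* (R2) $x\in f(y,\tau)$ for all $\tau\in r^+$.

*Proof.* We may assume $\mathrm{otp}(X)=\omega_1$.

**Step 1: make (R2) true for all pairs.** Fix $x\in X$. If $y\in X$ satisfies $\rho(y,\tau)<\rho(x,\tau)$ for some $\tau\in r^+$, then $y\in P_{\rho(x,\tau)}(\tau)$. So the set of such $y$ is countable by ($\rho$3). By recursion choose $x_i\in X$ for $i<\omega_1$, each $x_i$ above all earlier $x_j$ and outside the countable exceptional sets of all earlier $x_j$; this is possible because only countably many elements of $X$ are excluded at each stage. Then $\langle x_i:i<\omega_1\rangle$ is increasing and $\rho(x_i,\tau)\le\rho(x_j,\tau)$ for all $i<j$ and $\tau\in r^+$. By ($\rho$2) for $x_i<x_j<\tau$,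
$$\rho(x_i,x_j)\le\max\{\rho(x_i,\tau),\rho(x_j,\tau)\}=\rho(x_j,\tau),$$
that is, $x_i\in f(x_j,\tau)$. So (R2) holds for every pair $x_i<x_j$.

**Step 2: sort the points of $r^-$ into small and large values.** For $\tau\in r^-$ let $g_\tau(i)=\rho(\tau,x_i)<\omega_1$. For (R1) we need $g_\tau(i)\le\rho(x_i,x_j)$. For limit $i<\omega_1$ let $D_i=\{\tau\in r^-:g_\tau(i)<i\}$ and $\nu_i=\sup\{g_\tau(i):\tau\in D_i\}$ (with $\sup\emptyset=0$). Since $D_i$ is finite, $\nu_i<i$. By Fodor and the finiteness of $r^-$ there are a stationary $S$, a set $D$ and an ordinal $\nu$ with $D_i=D$ and $\nu_i=\nu$ for $i\in S$. So for $i\in S$, $g_\tau(i)\le\nu$ if $\tau\in D$, and $g_\tau(i)\ge i$ if $\tau\notin D$. By recursion choose an uncountable $S'\subseteq S$ such that $g_\tau(i)<j$ for all $i<j$ in $S'$ and $\tau\in r^-$. Let $Y=\{x_i:i\in S'\}$, a set of type $\omega_1$.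

**Step 3: find a pair with a value above $\nu$.** We claim there are $i<j$ in $S'$ with $\rho(x_i,x_j)>\nu$. Otherwise $Y\cap y\subseteq P_\nu(y)$ for all $y\in Y$. Take the $y\in Y$ with $\mathrm{otp}(Y\cap y)=\theta(\nu)+1$; it exists because $\theta(\nu)+1<\omega_1$. Then $P_\nu(y)$ has type greater than $\theta(\nu)$, which contradicts ($\rho$3). Here we use that the bound $\theta(\nu)$ is the same for all $y$: knowing only that each $P_\nu(y)$ is countable would give no contradiction, and this is what happened with the injections of Section 4.

**Step 4: (R1) for this pair.** Let $x=x_i$, $y=x_j$ be as in Step 3. If $\tau\in D$, then $\rho(\tau,x)\le\nu<\rho(x,y)$. If $\tau\in r^-\setminus D$, then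
$$\rho(\tau,x)=g_\tau(i)<j\le g_\tau(j)=\rho(\tau,y)\le\max\{\rho(\tau,x),\rho(x,y)\}$$
by ($\rho$1) for $\tau<x<y$. Since $\rho(\tau,y)>\rho(\tau,x)$, the maximum must be $\rho(x,y)$, so $\rho(\tau,x)<\rho(\tau,y)\le\rho(x,y)$. In both cases $\tau\in f(x,y)$, which is (R1). (R2) holds by Step 1. $\square$

## 7. The c.c.c. poset of finite graphs with permitted triangles

In $V_1$, let $P$ be the set of $p=(a_p,E_p)$ with $a_p\in[\omega_2]^{<\omega}$, $E_p\subseteq[a_p]^2$, such that

* (P1) whenever $x<\alpha<\beta$ form a triangle of $E_p$, then $x\in f(\alpha,\beta)$.

Put $q\le p$ iff $a_p\subseteq a_q$, $E_q\cap[a_p]^2=E_p$, and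

* (P2) for every triangle $T$ of $E_p$, no $w\in a_q\setminus a_p$ with $w<\min T$ is $E_q$-joined to all three points of $T$.

**Step 1: the order is transitive, and isolated vertices may be added.** Let $s\le q\le p$, let $T$ be a triangle of $E_p$, and suppose $w\in a_s\setminus a_p$, $w<\min T$, is $E_s$-joined to all of $T$. If $w\in a_q$, then $w$ is $E_q$-joined to all of $T$ because $E_s\cap[a_q]^2=E_q$, which contradicts $q\le p$. If $w\notin a_q$, then, since $T$ is a triangle of $E_q$, this contradicts $s\le q$. Adding an isolated vertex to $p$ creates no triangle and no new neighbours, so it always gives an extension of $p$.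

**Lemma 6.** Let $p_\xi\in P$ and $x_\xi\in a_{p_\xi}$ for $\xi<\omega_1$, with the $x_\xi$ distinct. Then there are $\xi\ne\eta$ and $q\le p_\xi,p_\eta$ with $\{x_\xi,x_\eta\}\in E_q$.

*Proof.* Write $a_\xi,E_\xi$ for $a_{p_\xi},E_{p_\xi}$.

**Step 2: make the conditions look alike, and move them away from the permitted points of the root.** Passing to uncountable subfamilies, we may assume the following.

* $a_\xi=r\cup b_\xi$ with the $b_\xi$ pairwise disjoint and disjoint from $r$, by the $\Delta$-system lemma.
* $E_\xi\cap[r]^2$ does not depend on $\xi$, since there are finitely many graphs on $r$.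
* $x_\xi\in b_\xi$, since the $x_\xi$ are distinct and $r$ is finite.
* For each $\tau\in r$, either all $x_\xi<\tau$ or all $x_\xi>\tau$, since there are finitely many positions of a point relative to $r$.
* $b_\xi\cap C=\emptyset$, where $C=\bigcup\{f(\alpha,\beta):\alpha<\beta,\ \alpha,\beta\in r\}$. The set $C$ is countable, and each of its points lies in at most one $b_\xi$, so we drop only countably many indices.

**Step 3: choose the edge and form the amalgam.** Let $X=\{x_\xi\}$, $r^-=\{\tau\in r:\tau<x\text{ for all }x\in X\}$ and $r^+=r\setminus r^-$. Lemma 5 gives $x=x_\xi<y=x_\eta$ satisfying (R1) and (R2). Let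
$$q=(a_\xi\cup a_\eta,\ E_\xi\cup E_\eta\cup\{\{x,y\}\}).$$
Since $E_\xi$ and $E_\eta$ agree on $[r]^2$, and since $x\in b_\xi$, $y\in b_\eta$, we have $E_q\cap[a_\xi]^2=E_\xi$ and $E_q\cap[a_\eta]^2=E_\eta$, and $\{x,y\}$ is the only edge of $E_q$ between $b_\xi$ and $b_\eta$.

**Step 4: $q\in P$, that is, all triangles are permitted.** A triangle of $E_q$ that does not contain the edge $\{x,y\}$ cannot have points in both $b_\xi$ and $b_\eta$. So it lies inside $a_\xi$ or inside $a_\eta$, and (P1) for $p_\xi$ or $p_\eta$ applies. Let $\{x,y,z\}$ be a triangle of $E_q$. If $z\in b_\xi$, then $\{z,y\}$ would be a second edge between $b_\xi$ and $b_\eta$; likewise if $z\in b_\eta$. So $z\in r$. If $z\in r^-$, then $z<x<y$, and $z\in f(x,y)$ by (R1). If $z\in r^+$, then $x<y<z$, and $x\in f(y,z)$ by (R2).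

**Step 5: $q\le p_\xi$ and $q\le p_\eta$, that is, the promises are kept.** Let $T$ be a triangle of $E_\xi$ and suppose $w\in a_q\setminus a_\xi=b_\eta$ with $w<\min T$ is $E_q$-joined to all of $T$. If $T$ had two points in $b_\xi$, then $w\in b_\eta$ would be joined to two points of $b_\xi$, which is impossible. So $T$ has two points $\alpha<\beta$ in $r$. The edges $\{w,\alpha\}$, $\{w,\beta\}$, $\{\alpha,\beta\}$ of $E_q$ lie in $[a_\eta]^2$, so they belong to $E_\eta$. Thus $w<\alpha<\beta$ is a triangle of $E_\eta$, and (P1) for $p_\eta$ gives $w\in f(\alpha,\beta)\subseteq C$. This contradicts $b_\eta\cap C=\emptyset$. So $q\le p_\xi$. The argument for $q\le p_\eta$ is the same with $\xi$ and $\eta$ exchanged; it used only that there is a single edge between $b_\xi$ and $b_\eta$, and not that $x<y$. $\square$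

**Step 6: $P$ is c.c.c.** Given $p_\xi$ for $\xi<\omega_1$, add to each $p_\xi$ an isolated vertex $x_\xi\notin a_{p_\xi}$, with the $x_\xi$ distinct. By Lemma 6 two of the enlarged conditions are compatible, hence so are two of the $p_\xi$. With Proposition 4, forcing first with $Q$ and then with $P$ preserves all cardinals.

**Step 7: the generic graph.** Let $H$ be $P$-generic over $V_1$ and $E=\bigcup_{p\in H}E_p$. By density (isolated vertices) $\bigcup_{p\in H}a_p=\omega_2$. Also $E\cap[a_p]^2=E_p$ for $p\in H$: if $e\in E_q\cap[a_p]^2$ with $q\in H$, take $s\in H$ below $p$ and $q$; then $e\in E_s\cap[a_p]^2=E_p$.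

**Step 8: proof of (i).** Suppose some $p$ forces that $\dot X$ is an uncountable set without edges. By recursion choose $p_\xi\le p$ and distinct $x_\xi$ for $\xi<\omega_1$ with $p_\xi\Vdash x_\xi\in\dot X$: at stage $\xi$ the set $\{x_\eta:\eta<\xi\}$ is countable, and $p$ forces that $\dot X$ is not contained in it. Adding isolated vertices where necessary, we may assume $x_\xi\in a_{p_\xi}$. Let $\xi\ne\eta$ and $q$ be as in Lemma 6. Then $q$ forces $x_\xi,x_\eta\in\dot X$ and $\{x_\xi,x_\eta\}\in\dot E$, but $q\le p$. This is a contradiction.

**Step 9: proof of (ii).** Let $T$ be a triangle of $E$ and choose $p\in H$ with $T\subseteq a_p$; then $T$ is a triangle of $E_p$. Suppose $w<\min T$ is joined to all of $T$ and $w\notin a_p$. Choose $q\in H$ with $q\le p$ and $w\in a_q$. By Step 7, $w$ is $E_q$-joined to all of $T$, which contradicts (P2). So all such $w$ lie in the finite set $a_p$.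

This proves Theorem 1: start with a model of ZFC + CH, force with $Q$, then with $P$. By Section 1 the extension satisfies $\omega_2\not\to(\omega_1,\omega+3)^2$. So if ZFC is consistent, ZFC does not prove $\omega_2\to(\omega_1,\omega+3)^2$. $\blacksquare$

## 8. All regular $\kappa$ with $\kappa^{<\kappa}=\kappa$ and $2^\kappa=\kappa^+$, and large power sets

**Theorem 3.** Let $\kappa$ be a regular infinite cardinal with $\kappa^{<\kappa}=\kappa$ and $2^\kappa=\kappa^+$, and let $\lambda\ge\kappa^{++}$ with $\lambda^\kappa=\lambda$. There is a cardinal-preserving extension, with no new $<\kappa$-sequences of ground-model elements, in which $2^\kappa=\lambda$ and there is a graph on $\kappa^{++}$ with no independent set of size $\kappa^+$ in which every triangle has fewer than $\kappa$ common neighbours below its minimum. Hence $\kappa^{++}\not\to(\kappa^+,\kappa+3)^2$ there. In particular, $\omega_2\not\to(\omega_1,\omega+3)^2$ is consistent with $2^{\aleph_0}$ arbitrarily large.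

For $\kappa=\omega$ the hypotheses on $\kappa$ reduce to CH. We go through the proof once more, replacing "finite", "countable", $\omega_1$, $\omega_2$ by "of size $<\kappa$", "of size $\le\kappa$", $\kappa^+$, $\kappa^{++}$, and we check each place where a size was used. The hypothesis gives $2^\mu\le\kappa^{<\kappa}=\kappa$ for $\mu<\kappa$, and $(\kappa^+)^\kappa\le(2^\kappa)^\kappa=2^\kappa=\kappa^+$.

**Step 1: the function $\rho:[\kappa^{++}]^2\to\kappa^+$.** Conditions of $Q$ are $(a,\rho,\delta,\theta)$ with $a\in[\kappa^{++}]^{\le\kappa}$, $\delta<\kappa^+$, $\rho:[a]^2\to\delta$, $\theta:\delta\to\kappa^+$, and (Q1), (Q2), (Q3) as before. Transitivity is unchanged.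

Descending sequences of length $\le\kappa$ have lower bounds. If the length is a successor, take the last condition. If it is a limit, take the coordinatewise union: it has $|a|\le\kappa$ and $\delta<\kappa^+$, and the proof in Section 5, Step 2 applies, since any $\beta\in a$ and $\nu<\delta$ appear at some stage $k$, and a point $\alpha$ outside $a_{p_k}$ appears at a later stage. So $Q$ adds no new $\kappa$-sequences of ground-model elements, and it preserves cardinals $\le\kappa^+$. The density arguments are unchanged, with $\mathrm{otp}(a')<\kappa^+$.

For the $\kappa^{++}$-c.c., use $i<\kappa^{++}$ with $\mathrm{cf}(i)=\kappa^+$. Then $|a_i|\le\kappa$ makes $a_i\cap i$ bounded in $i$; Fodor bounds it by one $\gamma<\kappa^{++}$ on a stationary set; and since $(\kappa^+)^\kappa=\kappa^+$, there are at most $\kappa^+$ possibilities for each of $a_i\cap i$, $\delta_i$, $\theta_i$ and $\rho_i\restriction[a_i\cap i]^2$. The amalgamation of $p_i$ and $p_j$ in Section 5, Step 4 does not mention sizes except for $\mathrm{otp}(a)<\kappa^+$. So $Q$ preserves all cardinals.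

The generic $\rho$ and $\theta:\kappa^+\to\kappa^+$ satisfy ($\rho$1), ($\rho$2), and $\mathrm{otp}\,P_\nu(\beta)\le\theta(\nu)<\kappa^+$, so $|P_\nu(\beta)|\le\kappa$. Since there are no new $\kappa$-sequences and cardinals are preserved, in $V_1=V[G]$ the cardinal $\kappa$ is still regular, and $\kappa^{<\kappa}=\kappa$, $2^\kappa=\kappa^+$ and $\lambda^\kappa=\lambda$ still hold. Define $f$ by (2); now $|f(\alpha,\beta)|\le\kappa$.

**Step 2: Lemma 5 for $|X|=\kappa^+$ and $|r^-|,|r^+|<\kappa$.** Assume $\mathrm{otp}(X)=\kappa^+$. For $x\in X$ the exceptional set of $y$ is contained in $\bigcup_{\tau\in r^+}P_{\rho(x,\tau)}(\tau)$, of size $\le\kappa$. At each stage below $\kappa^+$ the recursion excludes at most $\kappa$ elements, so it yields $\langle x_i:i<\kappa^+\rangle$ increasing with $\rho(x_i,\tau)\le\rho(x_j,\tau)$ for $i<j$, $\tau\in r^+$, and ($\rho$2) gives (R2) for all pairs as before.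

For (R1), let $g_\tau(i)=\rho(\tau,x_i)<\kappa^+$ and consider $i<\kappa^+$ with $\mathrm{cf}(i)=\kappa$. Define $D_i$ and $\nu_i$ as before. Since $|D_i|<\kappa=\mathrm{cf}(i)$, we have $\nu_i<i$. Fodor makes $\nu_i=\nu$ constant on a stationary set, and there are at most $2^{|r^-|}\le\kappa$ possible values of $D_i$, so by completeness we get a stationary $S$ with $D_i=D$ and $\nu_i=\nu$ for $i\in S$. As $|r^-|<\kappa^+$ and $\kappa^+$ is regular, $\sup_{\tau\in r^-}g_\tau(i)<\kappa^+$ for each $i$, so by recursion there is $S'\subseteq S$ of size $\kappa^+$ with $g_\tau(i)<j$ for all $i<j$ in $S'$ and $\tau\in r^-$. If $\rho(x_i,x_j)\le\nu$ for all $i<j$ in $S'$, the element $y$ of $Y=\{x_i:i\in S'\}$ with $\mathrm{otp}(Y\cap y)=\theta(\nu)+1<\kappa^+$ contradicts ($\rho$3). So some pair has $\rho(x_i,x_j)>\nu$, and the computation in Section 6, Step 4 gives (R1) for it.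

**Step 3: the poset $P$ of graphs of size $<\kappa$.** Let $P$ be defined in $V_1$ by (P1) and (P2), with $a_p\in[\kappa^{++}]^{<\kappa}$. Transitivity and the adding of isolated vertices are unchanged. Descending sequences of limit length less than $\kappa$ have their unions $(a,E)$ as lower bounds. Indeed $|a|<\kappa$ since $\kappa$ is regular, and $E\cap[a_{p_i}]^2=E_{p_i}$ for each $i$, because all later conditions agree with $p_i$ on $a_{p_i}$. A triangle of $E$ is a triangle of some $E_{p_i}$, so (P1) holds. If $T$ is a triangle of $E_{p_i}$ and $w\in a\setminus a_{p_i}$, $w<\min T$, were joined to all of $T$, then choosing $j>i$ with $w\in a_{p_j}$ we would contradict $p_j\le p_i$. So $P$ is $<\kappa$-closed, meaning that all descending sequences of length $<\kappa$ have lower bounds.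

Lemma 6 holds for $\xi<\kappa^+$. The $\Delta$-system lemma for $\kappa^+$ sets of size $<\kappa$ holds because $\kappa^{<\kappa}=\kappa$; let $r$ be the root, $|r|<\kappa$. There are at most $2^{|[r]^2|}\le\kappa$ graphs on $r$; fewer than $\kappa$ of the $x_\xi$ lie in $r$; there are at most $2^{|r|}\le\kappa$ positions of $x_\xi$ relative to $r$; and $C$ is a union of fewer than $\kappa$ sets $f(\alpha,\beta)$ if $\kappa$ is uncountable, of finitely many if $\kappa=\omega$, so $|C|\le\kappa$ and at most $\kappa$ of the disjoint sets $b_\xi$ meet $C$. So we can thin out as in Section 7, Step 2 and keep $\kappa^+$ indices. Step 2 above supplies $x<y$, and Steps 3 to 5 of Section 7 are combinatorics of a single triangle or of a triangle and one further point, with no reference to size.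

**Step 4: large $2^\kappa$ by a product.** Let $\mathrm{Fn}(\lambda,2,{<}\kappa)$ be the poset of partial functions from $\lambda$ to $2$ of size $<\kappa$, ordered by reverse inclusion. Force over $V_1$ with $P\times\mathrm{Fn}(\lambda,2,{<}\kappa)$. The key point is the following version of Lemma 6.

Given $(p_\xi,c_\xi)$ and distinct $x_\xi\in a_{p_\xi}$ for $\xi<\kappa^+$, there are $\xi\ne\eta$ and a common extension $(q,c)$ of $(p_\xi,c_\xi)$ and $(p_\eta,c_\eta)$ with $\{x_\xi,x_\eta\}\in E_q$. To see this, first thin out to $\kappa^+$ indices for which the domains of the $c_\xi$ form a $\Delta$-system with some root $d$, and then, since $2^{|d|}\le\kappa$, so that all $c_\xi$ agree on $d$. The remaining $c_\xi$ are pairwise compatible. Now apply Lemma 6 to the remaining $p_\xi$ and put $c=c_\xi\cup c_\eta$.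

*The $\kappa^+$-c.c.* Given $\kappa^+$ conditions, add distinct isolated vertices to their first coordinates and apply the version of Lemma 6 just proved.

*Cardinals and sequences.* Both factors are $<\kappa$-closed, hence so is the product. It adds no new $<\kappa$-sequences of elements of $V_1$ and preserves cardinals $\le\kappa$; by the $\kappa^+$-c.c. it preserves cardinals $\ge\kappa^+$. Together with Step 1, the whole extension of $V$ preserves cardinals and has no new $<\kappa$-sequences of ground-model elements. In particular $\kappa$ remains regular and $\kappa^{<\kappa}=\kappa$ remains true, which is what the last sentence of Theorem 2(c) needs.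

*The value of $2^\kappa$.* We have $\lambda^{<\kappa}=\lambda$ and $\kappa^{++}\le\lambda$, so the product has size $\lambda$. A subset of $\kappa$ in the extension has a nice name, which is given by a $\kappa$-sequence of antichains. Each antichain has size at most $\kappa$, so there are at most $\lambda^\kappa=\lambda$ antichains and at most $\lambda^\kappa=\lambda$ such names. So $2^\kappa\le\lambda$. For the other inequality, fix in $V_1$ a bijection $h:\lambda\times\kappa\to\lambda$, let $g:\lambda\to2$ be the generic function, and let $s_i=\{j<\kappa:g(h(i,j))=1\}$ for $i<\lambda$. For $i\ne i'$ any condition $c$ has size $<\kappa$, so there is $j<\kappa$ with $h(i,j),h(i',j)\notin\mathrm{dom}(c)$, and $c$ can be extended to give these two points different values. By genericity $s_i\ne s_{i'}$. So $2^\kappa=\lambda$.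

**Step 5: the graph.** Let $H\times K$ be generic for the product and $E=\bigcup_{p\in H}E_p$. As in Section 7, Step 7, $\bigcup_{p\in H}a_p=\kappa^{++}$ and $E\cap[a_p]^2=E_p$ for $p\in H$. Suppose $(p,c)$ forces that $\dot X$ is a set of size $\kappa^+$ without edges. At each stage $\xi<\kappa^+$ the set $\{x_\eta:\eta<\xi\}$ has size $\le\kappa$ and is forced not to contain $\dot X$; so we can choose $(p_\xi,c_\xi)\le(p,c)$ and distinct $x_\xi$ with $(p_\xi,c_\xi)\Vdash x_\xi\in\dot X$, and by adding isolated vertices we may assume $x_\xi\in a_{p_\xi}$. The common extension from Step 4 forces an edge inside $\dot X$, a contradiction. So there is no independent set of size $\kappa^+$. For a triangle $T$ of $E$ with $T\subseteq a_p$, $p\in H$, the argument of Section 7, Step 9 shows that all common neighbours of $T$ below $\min T$ lie in $a_p$, a set of size $<\kappa$.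

A clique of type $\kappa+3$ would give a triangle, its top three points, with $\kappa$ common lower neighbours. So there is none, and $\kappa^{++}\not\to(\kappa^+,\kappa+3)^2$ holds in the extension. For the last sentence of the theorem, start from a model of CH, take $\kappa=\omega$, and take $\lambda=\mu^{\aleph_0}$ for an arbitrarily large cardinal $\mu\ge\aleph_2$; then $\lambda^{\aleph_0}=\lambda$. $\square$
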